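\title{Collapsing exactly one aleph without the Axiom of Choice}

\begin{abstract}
In ZF there is a forcing notion that collapses $\aleph_1$ and preserves all other alephs. We show that, if ZF is consistent, $1$ is the only natural number $n$ for which ZF proves the corresponding statement about $\aleph_n$. For each $n\ge 2$ we build, without large cardinals, a model of ZF in which every forcing notion collapsing $\aleph_n$ also collapses $\aleph_{n-1}$. The proof combines Jensen's Covering Lemma with models of the form $L(A)$ in which $\aleph_{n-1}$ is singular in $L$. The models can be taken to satisfy $\mathrm{DC}_\delta$ for all $\delta<\omega_{n-2}$, one model can handle any set of integers $n\ge2$ with no two consecutive members, and the method extends to many transfinite indices.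
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZF, without the Axiom of Choice. A \emph{cardinal} is an ordinal that is not in bijection with a smaller ordinal; the infinite cardinals are the alephs $\aleph_\alpha=\omega_\alpha$. A \emph{forcing notion} is a nonempty partially ordered set $\mathbb Q$. A generic extension by $\mathbb Q$ has the same ordinals as the ground model $V$ and possibly more functions, so it has no new cardinals but may lose old ones. We say that $\mathbb Q$ \emph{collapses} $\aleph_\alpha$ if $\omega_\alpha^V$ is not a cardinal in any generic extension by $\mathbb Q$, and that $\mathbb Q$ \emph{preserves} $\aleph_\alpha$ if $\omega_\alpha^V$ is a cardinal in every generic extension by $\mathbb Q$. How finely can one control which alephs are lost? The sharpest demand is to remove one aleph and keep all the others.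

For cardinals $\tau\ge\omega$ and $\mu\ge1$ let $\operatorname{Coll}(\tau,\mu)$ be the set of partial functions from $\tau$ to $\mu$ whose domain has size less than $\tau$, ordered by reverse inclusion. The union of a generic filter is a surjection from $\tau$ onto $\mu$, since a condition can be extended by one more argument or by one more value. As stated in \cite{problem}, ZF proves that $\operatorname{Coll}(\omega,\omega_1)$ collapses $\aleph_1$ and preserves all other alephs. The reason is size: finite partial functions are coded by ordinals, so this forcing notion is well-orderable of size $\aleph_1$, and a well-orderable forcing notion preserves every aleph above its size (Lemma~\ref{lem:small}). Nothing collapses $\aleph_0$.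

This example has two natural generalizations to $\aleph_n$, which coincide for $n=1$. The first, $\operatorname{Coll}(\omega,\omega_n)$, preserves all alephs above $\aleph_n$ by the same argument, but it collapses all of $\aleph_1,\dots,\aleph_n$. The second, $\operatorname{Coll}(\omega_{n-1},\omega_n)$, does what we want under ZFC+GCH. It preserves the alephs up to $\aleph_{n-1}$ by closure (Lemma~\ref{lem:closed}). It has size $\aleph_n$, because every condition is a subset of $\omega_{n-1}\times\zeta$ for some $\zeta<\omega_n$ and $2^{\aleph_{n-1}}=\aleph_n$; so it preserves the alephs above $\aleph_n$. Thus in G\"odel's constructible universe $L$ every $\aleph_n$ with $n\geq1$ can be collapsed alone. For $n\ge2$ the argument uses choice and cardinal arithmetic, but a cleverer forcing notion might need neither, as in the case $n=1$. This leads to the following question from \cite{problem}.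

\medskip
\noindent\textbf{Question.} \emph{Is there a natural number $n>1$ such that ZF proves the existence of a forcing notion collapsing $\aleph_n$ and preserving all other alephs?}
\medskip

The answer is no, provided ZF is consistent (an inconsistent theory proves everything). The obstruction already lies at $\aleph_{n-1}$, and no large cardinals are needed.

\begin{theorem}\label{thm:main}
Assume $V=L$ and let $n\ge2$. There are a set-generic extension $L[G]$ and a transitive class $N$ with $L\subseteq N\subseteq L[G]$ and $N\models\mathrm{ZF}$, such that for no forcing notion $\mathbb Q\in N$ and no $q\in\mathbb Q$ does $q$ force over $N$ that ``$\omega_{n-1}^N$ is a cardinal and $\omega_n^N$ is not a cardinal''.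
\end{theorem}

In such an $N$ every forcing notion collapsing $\aleph_n$ also collapses $\aleph_{n-1}$, because whatever holds in a generic extension is forced by some condition.

\begin{corollary}\label{cor:answer}
Assume that ZF is consistent and let $n$ be a natural number. Then ZF proves that some forcing notion collapses $\aleph_n$ and preserves all other alephs if and only if $n=1$.
\end{corollary}

\begin{proof}
The cases $n=0$ and $n=1$ were treated above. Let $n\geq2$. If ZF is consistent, so is $\mathrm{ZF}+V=L$, and so is the theory of the extension $L[G]$ in Theorem~\ref{thm:main}. A ZF-proof of the statement would apply inside $N$ and give $\mathbb Q\in N$ all of whose conditions force that $\omega_{n-1}^N$ is a cardinal and $\omega_n^N$ is not.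
\end{proof}

The result has three strengthenings. For an ordinal $\delta$, the principle $\mathrm{DC}_\delta$ says: if $X\ne\emptyset$ and $R\subseteq X^{<\delta}\times X$ is such that every $t\in X^{<\delta}$ has some $x$ with $t\mathrel{R}x$, then there is $f\colon\delta\to X$ with $(f{\restriction}\eta)\mathrel{R}f(\eta)$ for all $\eta<\delta$. The case $\delta=\omega$ is the principle DC of dependent choices.

\begin{theorem}\label{thm:dc}
The class $N$ in Theorem~\ref{thm:main} can be chosen to satisfy $\mathrm{DC}_\delta$ for all $\delta<\omega_{n-2}$.
\end{theorem}

In particular, for $n\ge3$ even ZF+DC does not prove that some forcing notion collapses exactly $\aleph_n$.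

\begin{theorem}\label{thm:many}
Assume $V=L$. Let $S\subseteq\{2,3,\dots\}$ contain no two consecutive integers; for example, let $S$ be the set of positive even numbers. There is a single transitive class $N\models\mathrm{ZF}$ between $L$ and a set-generic extension of $L$ in which, for every $n\in S$, every forcing notion collapsing $\aleph_n$ collapses $\aleph_{n-1}$.
\end{theorem}

\begin{theorem}\label{thm:alpha}
Assume $V=L$. Let $\alpha\neq1$ be an ordinal that is not of the form $\gamma+2$ with $\omega_\gamma^L$ singular in $L$. Then there is $N\models\mathrm{ZF}$ between $L$ and a set-generic extension of $L$ in which no forcing notion collapses $\aleph_\alpha$ and preserves all other alephs.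
\end{theorem}

The proof has two independent halves. Section~\ref{sec:succ} shows, in ZF, that if an aleph $\kappa$ is singular in $L$, then its successor cannot be collapsed while $\kappa$ survives. Under choice every $\aleph_{n-1}$ is regular and this says nothing about $\aleph_n$. The second half therefore gives up choice and builds models in which $\aleph_{n-1}$ is a singular cardinal of $L$: Section~\ref{sec:two} does this by hand for $n=2$, and Section~\ref{sec:models} in general. Sections~\ref{sec:main} and~\ref{sec:more} choose the parameters for the four theorems.

\section{Background}\label{sec:background}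

\subsection*{Cardinals and inner models}
An \emph{inner model} is a transitive class that contains all ordinals and satisfies ZF. A superscript, as in $\omega_\beta^N$, $|x|^L$ or $(\kappa^+)^L$, indicates the model in which a notion is computed. An ordinal $\lambda$ is a cardinal if and only if no smaller ordinal maps onto it; no choice is needed, since a surjection from an ordinal has a least-preimage inverse. Hence a cardinal of a model is a cardinal of every inner model of it. G\"odel's pairing function on the ordinals is absolute, and it shows in ZF that $|\lambda\times\lambda|=\lambda$ for every aleph $\lambda$. Through it, a function from an ordinal to the ordinals is coded by a set of ordinals, and an inner model contains the function if and only if it contains the code.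

The class $L$ is the least inner model, it satisfies ZFC+GCH, and all inner models compute it the same way. If $x$ is a set of ordinals, or a function coded by one, then $L[x]$ is the least inner model containing $x$, and $L[x]\models\mathrm{ZFC}$. We say that $\kappa$ is \emph{singular in $L$} if $\kappa$ is an infinite cardinal of $L$ and $\operatorname{cf}^L(\kappa)<\kappa$. A cofinal map in $L$ lies in every inner model, so such a $\kappa$ is singular in every inner model in which it is a cardinal.

\subsection*{Forcing}
Generic extensions of the universe are understood as usual, through Boolean-valued models or through countable transitive models of large finite fragments of the theory; we speak as if generic filters exist. The forcing theorem holds over models of ZF: an extension $V[H]$ satisfies ZF (and ZFC if $V$ does), it has the same ordinals and hence the same $L$, the forcing relation is definable in $V$, and a statement holds in $V[H]$ if and only if some condition in $H$ forces it. The product lemma says that a generic filter for $\mathbb Q_0\times\mathbb Q_1$ is a product $H_0\times H_1$ in which each factor is generic over the extension by the other, and $V[H_0\times H_1]=V[H_0][H_1]$.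 We use two preservation facts.

\begin{lemma}[ZF]\label{lem:small}
Let $\lambda$ be an uncountable cardinal and $\mathbb Q$ a well-orderable forcing notion with $|\mathbb Q|<\lambda$. Then $\mathbb Q$ preserves $\lambda$.
\end{lemma}

\begin{proof}
Suppose that $\dot f^H$ maps some $\rho<\lambda$ onto $\lambda$. In $V$ let $h(\xi,q)=\eta$ if $q$ forces that $\dot f$ is a function into $\lambda$ with $\dot f(\xi)=\eta$, and $h(\xi,q)=0$ if there is no such $\eta$. Every $\eta<\lambda$ is $\dot f^H(\xi)$ for some $\xi<\rho$, and some $q\in H$ forces this. So $h$ maps $\rho\times\mathbb Q$ onto $\lambda$, although $|\rho\times\mathbb Q|\le\max(|\rho|,|\mathbb Q|,\omega)<\lambda$.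
\end{proof}

A forcing notion is \emph{$<\!\lambda$-closed} if every decreasing sequence of length less than $\lambda$ has a lower bound.

\begin{lemma}[ZFC]\label{lem:closed}
A $<\!\lambda$-closed forcing notion adds no new function from an ordinal $\rho<\lambda$ to the ground model. Hence it preserves all cardinals $\le\lambda$.
\end{lemma}

\begin{proof}
Let $p$ force that $\dot f$ is such a function. Using choice, build a decreasing sequence $\langle p_\xi:\xi<\rho\rangle$ below $p$ in which $p_\xi$ decides $\dot f(\xi)$, taking lower bounds at limit stages. A lower bound of the whole sequence forces $\dot f$ to equal a ground model function. Such conditions are dense below $p$.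
\end{proof}

In ZFC, if $\tau$ is regular then $\operatorname{Coll}(\tau,\mu)$ is $<\!\tau$-closed, since a union of fewer than $\tau$ sets of size less than $\tau$ has size less than $\tau$.

\subsection*{Covering}
The statement ``$0^\#$ exists'' enters only through the following two theorems of ZFC, and the reader needs to know nothing else about it.

\begin{theorem}[Silver]\label{thm:silver}
If $0^\#$ exists, then every uncountable cardinal is inaccessible in $L$.
\end{theorem}

\begin{theorem}[Jensen's Covering Lemma \cite{DJ}]\label{thm:covering}
If $0^\#$ does not exist, then for every uncountable set $X$ of ordinals there is $Y\in L$ with $X\subseteq Y$ and $|Y|=|X|$.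
\end{theorem}

Applying Theorem~\ref{thm:covering} to $X\cup\omega_1$, we see that if $0^\#$ does not exist, then \emph{every} set $X$ of ordinals is covered by some $Y\in L$ with $|Y|\le\max(|X|,\aleph_1)$.

\section{Successors of cardinals singular in $L$}\label{sec:succ}

Let $\kappa$ be a cardinal and $\lambda=(\kappa^+)^L$. If $\lambda$ is not a cardinal, it has size $\kappa$. When $\kappa$ is singular and choice holds, this forces the cofinality of $\lambda$ strictly below $\kappa$. Covering then transfers a small cofinal subset of $\lambda$ into $L$, where $\lambda$ is regular and has no small cofinal subsets.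

\begin{lemma}[ZFC]\label{lem:zfc}
If $\kappa$ is an uncountable cardinal that is singular in $L$, then $(\kappa^+)^L$ is a cardinal.
\end{lemma}

\begin{proof}
The uncountable cardinal $\kappa$ is not inaccessible in $L$, so $0^\#$ does not exist by Theorem~\ref{thm:silver}, and covering applies. Also $\kappa$ is singular and $\omega_1$ is regular, so $\kappa>\omega_1$.

Let $\lambda=(\kappa^+)^L$ and suppose that $\lambda$ is not a cardinal. Then some $\rho<\lambda$ maps onto $\lambda$, and $|\rho|^L\le\kappa$, so $|\lambda|\leq\kappa$ and $\operatorname{cf}(\lambda)\le\kappa$. Since $\operatorname{cf}(\lambda)$ is regular and $\kappa$ is singular, $\operatorname{cf}(\lambda)<\kappa$. Take $X$ cofinal in $\lambda$ with $|X|<\kappa$. By covering there is $Y\in L$ with $X\subseteq Y$ and $|Y|\le\max(|X|,\aleph_1)<\kappa$, and after intersecting with $\lambda$ we may assume $Y\subseteq\lambda$. Now $Y\in L$ is cofinal in $\lambda$, which is regular in $L$, so $|Y|^L=\lambda>\kappa$. Hence $L$ contains an injection of $\kappa$ into $Y$, and $|Y|\ge\kappa$, a contradiction.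
\end{proof}

The models we build do not satisfy choice, and in them $\kappa$ may well be $\omega_1$, so neither covering nor the inequality $\kappa>\omega_1$ is available there. But a failure of the conclusion is witnessed by a single function on ordinals, and that function lives in an inner model of ZFC.

\begin{proposition}[ZF]\label{prop:key}
If $\kappa$ is an uncountable cardinal that is singular in $L$, then $(\kappa^+)^L$ is a cardinal, and $\kappa^+=(\kappa^+)^L$.
\end{proposition}

\begin{proof}
Let $\lambda=(\kappa^+)^L$ and suppose that $f$ maps some $\rho<\lambda$ onto $\lambda$. The inner model $L[f]$ satisfies ZFC. In $L[f]$ the ordinal $\kappa$ is a cardinal, because it is one in $V$; it is greater than $\omega$, and it is singular in $L$. By Lemma~\ref{lem:zfc} applied in $L[f]$, $\lambda$ is a cardinal of $L[f]$, which contradicts $f\in L[f]$. So $\lambda$ is a cardinal. No cardinal lies strictly between $\kappa$ and $\lambda$, since no cardinal of $L$ does.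
\end{proof}

The hypothesis on $\kappa$ and the value $(\kappa^+)^L$ depend only on $L$, which forcing does not change. So the proposition applies in all generic extensions at once.

\begin{corollary}[ZF]\label{cor:key}
Let $\beta\ge1$ and suppose that $\omega_\beta$ is singular in $L$. Then no condition of any forcing notion forces ``$\omega_\beta^V$ is a cardinal and $\omega_{\beta+1}^V$ is not''. Every forcing notion collapsing $\aleph_{\beta+1}$ collapses $\aleph_\beta$.
\end{corollary}

\begin{proof}
Let $\kappa=\omega_\beta^V$. By Proposition~\ref{prop:key}, $\omega_{\beta+1}^V=(\kappa^+)^L$. Let $V[H]$ be a generic extension in which $\kappa$ is a cardinal. It satisfies ZF and has the same $L$, so Proposition~\ref{prop:key} applied in $V[H]$ shows that $(\kappa^+)^L$ is a cardinal of $V[H]$. Thus in every generic extension, $\omega_{\beta+1}^V$ is a cardinal if $\omega_\beta^V$ is. Both assertions follow.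
\end{proof}

\begin{example}\label{ex:omega}
In $L$, take $\beta=\omega$. No forcing notion over $L$ collapses $\aleph_{\omega+1}$ without collapsing $\aleph_\omega$, although every $\aleph_n$ with $1\le n<\omega$ can be collapsed alone. The rest of the paper moves this phenomenon down to finite indices.
\end{example}

\begin{remark}\label{rem:singular}
Singularity in $L$ was used three times: to exclude $0^\#$, to get $\kappa>\omega_1$, and to get $\operatorname{cf}(\lambda)<\kappa$. It cannot be dropped. If $\kappa$ is regular in $L$ and $g$ is generic over $L$ for $\operatorname{Coll}(\kappa,\kappa^+)^L$, then in $L[g]$ the ordinal $\kappa$ is a cardinal by Lemma~\ref{lem:closed} and $(\kappa^+)^L$ is not.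
\end{remark}

\section{The case $n=2$}\label{sec:two}

By Corollary~\ref{cor:key} with $\beta=1$, we need a model $N$ whose $\omega_1$ is singular in $L$. The first candidate is $\kappa=\aleph_\omega^L$. Write $\kappa_i=\aleph_i^L$. We must make every $\kappa_i$ countable and keep $\kappa=\sup_i\kappa_i$ a cardinal.

Let $P\in L$ be the finite-support product of the posets $\operatorname{Coll}(\omega,\kappa_i)$, $i<\omega$, let $G$ be $P$-generic over $L$, and let $g_i\colon\omega\to\kappa_i$ be the generic surjections. For finite $e\subseteq\omega$ let $G_e$ be the part of $G$ on the coordinates in $e$. The full extension $L[G]$ collapses too much: $(i,m)\mapsto g_i(m)$ maps $\omega\times\omega$ onto $\kappa$. Each $L[G_e]$ collapses too little: for $e\neq\emptyset$ it is an extension by a poset of size $\kappa_{\max e}$, so by Lemma~\ref{lem:small} it keeps $\kappa$, but also $\kappa_i$ for $i>\max e$. The union $U=\bigcup_eL[G_e]$ has exactly the cardinals we want, but it violates the power set axiom. Indeed, if $\mathcal P(\omega)\cap U$ belonged to some $L[G_e]$, then $L[G_e]$ would contain for every $i$ a code of the relation $\{(m,m'):g_i(m)<g_i(m')\}$, whose rank function is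 $g_i$.

So we adjoin a missing power set as a new \emph{set}: fix an $L$-cardinal $\kappa^*\ge|P|^L$, large enough that each $G_e$ is coded by a subset of it, let $A=\mathcal P(\kappa^*)\cap U$, and let $N=L(A)$ be the least inner model containing $A$. The danger is that from $A$ one could define a sequence such as $\langle g_i:i<\omega\rangle$ and collapse $\kappa$ after all. Symmetry prevents this. Let $\Phi$ be a statement about $A$ and ordinals, and let $p,q$ be the conditions with support $\{3\}$ and
\[
p(3)=\{(0,5)\},\qquad q(3)=\{(0,7)\}.
\]
They are incompatible; nevertheless they cannot disagree about $\Phi$. Let $\pi$ be the automorphism of $P$ that exchanges the arguments $0$ and $1$ in coordinate $3$. Then $\pi(p)(3)=\{(1,5)\}$ is compatible with $q(3)$. Take a generic $H$ containing $\pi(p)$ and $q$, and let $H'=\pi^{-1}[H]\ni p$. The generic functions of $H$ and $H'$ agree except that two values of the one with index $3$ are exchanged. So $L[H_e]=L[H'_e]$ for all finite $e$, and $H$ and $H'$ give rise to the same set $A$. If $p$ forced $\Phi$ and $q$ forced $\neg\Phi$, this one set would satisfy both. For instance, no definition from $A$ and ordinals can be forced to yield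 $g_3$. This is why $A$ collects all subsets of $\kappa^*$ in the models $L[G_e]$ and not just the filters: $\pi$ moves the filters and fixes the models.

Lemma~\ref{lem:support} turns this argument into the statement that every set of ordinals of $N$ lies in some $L[G_e]$. Granting this, $N$ has the same functions on ordinals as $U$, so $\omega_1^N=\kappa$, and Corollary~\ref{cor:key} applied in $N$ gives Theorem~\ref{thm:main} for $n=2$, with $\omega_2^N=\aleph_{\omega+1}^L$. For the natural candidate from the introduction the failure can be seen directly.

\begin{example}\label{ex:candidate}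
Let $\mathbb Q=\operatorname{Coll}(\omega_1,\omega_2)^N$, let $F\colon\kappa\to\omega_2^N$ be its generic function, and let $J_k=[\kappa_k,\kappa_{k+1})$. Put $h(k)=\alpha$ if $\alpha$ is the unique ordinal such that $\{\xi\in J_k:F(\xi)=\alpha\}$ has order type $\kappa_{k+1}$, and $h(k)=0$ if there is no such unique $\alpha$. Then $h$ maps $\omega$ onto $\omega_2^N$. Given $p\in\mathbb Q$ and $\alpha<\omega_2^N$, the set $\operatorname{dom}p$ is countable in $N$, so its order type is less than $\kappa_k$ for some $k$. Let $q$ extend $p$ by the value $\alpha$ on $J_k\setminus\operatorname{dom}p$; it is a condition because $J_k$ is countable in $N$. The interval $J_k$ consists of $\kappa_{k+1}$ consecutive blocks of order type $\kappa_k$, and none is contained in $\operatorname{dom}p$, so $q$ takes the value $\alpha$ on a subset of $J_k$ of order type $\kappa_{k+1}$. Any other value is taken on $J_k$ only inside $\operatorname{dom}p$. So $q$ forces $h(k)=\alpha$, and $\mathbb Q$ makes both $\omega_1^N$ and $\omega_2^N$ countable.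
\end{example}

\section{The models $L(A)$}\label{sec:models}

We now carry out the construction with enough free parameters for all four theorems. Assume $V=L$. The data are an infinite regular cardinal $\theta$, which bounds the supports, a set $I$, and for $i\in I$ a regular cardinal $\tau_i\ge\theta$ and an infinite cardinal $\mu_i$. Let $E=[I]^{<\theta}$ be the set of subsets of $I$ of size less than $\theta$, and let $Q_i=\operatorname{Coll}(\tau_i,\mu_i)$. Let $P$ be the set of functions $p$ on $I$ with $p(i)\in Q_i$ whose support $\operatorname{supp}p=\{i:p(i)\ne\emptyset\}$ belongs to $E$, ordered coordinatewise. For $e\subseteq I$ let $P_e=\{p\in P:\operatorname{supp}p\subseteq e\}$. For disjoint $d,e\subseteq I$ we have $P_{d\cup e}\cong P_d\times P_e$. Three computations in $L$ will be used.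
\begin{itemize}
\item[(P1)] $P$ is $<\!\theta$-closed. The coordinatewise union of a decreasing sequence of length less than $\theta$ has support in $E$ because $\theta$ is regular, and lies in $Q_i$ at coordinate $i$ because $\tau_i\ge\theta$ is regular.
\item[(P2)] If $e\in E$ and $\lambda\le\tau_i$ for all $i\in e$, then $P_e$ is $<\!\lambda$-closed, because $P_e$ is the full product of the $<\!\lambda$-closed posets $Q_i$, $i\in e$.
\item[(P3)] If $\nu$ is an infinite cardinal with $|e|\le\nu$ and $\tau_i,\mu_i\le\nu$ for all $i\in e$, then $|P_e|\le2^\nu=\nu^+$, because $p\in P_e$ is determined by the set of triples $(i,\xi,p(i)(\xi))$, a subset of $e\times\nu\times\nu$.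
\end{itemize}

Let $G$ be $P$-generic over $L$, let $G_e=G\cap P_e$ for $e\subseteq I$ in $L$, and fix an infinite $L$-cardinal $\kappa^*\ge|P|^L$. The sets $E$, $P$, $P_e$ keep their meaning from $L$. In $L[G]$ put
\[
A=\bigcup_{e\in E}\bigl(\mathcal P(\kappa^*)\cap L[G_e]\bigr),\qquad N=L(A).
\]
Here $L_0(A)$ is the transitive closure of $\{A\}$, $L_{\nu+1}(A)$ is the set of subsets of $L_\nu(A)$ definable over it with parameters, unions are taken at limits, and $L(A)=\bigcup_\nu L_\nu(A)$. This is the least inner model containing $A$; thus $N\models\mathrm{ZF}$ and $L\subseteq N\subseteq L[G]$.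

\begin{lemma}\label{lem:pieces}
$L[G_e]\subseteq N$ for all $e\in E$. For every $i\in I$, $N$ contains a surjection from $\tau_i$ onto $\mu_i$.
\end{lemma}

\begin{proof}
Fix in $L$ an injection $j\colon P\to\kappa^*$. Then $j[G_e]$ is a subset of $\kappa^*$ in $L[G_e]$, so $j[G_e]\in A$, and hence $G_e\in N$. The generic surjection $\bigcup\{p(i):p\in G_{\{i\}}\}$ lies in $L[G_{\{i\}}]$, and $\{i\}\in E$.
\end{proof}

To bound $N$ from above we need to know what an element of $N$ depends on.

\begin{lemma}\label{lem:definable}
For every $x\in N$ there are an ordinal $\nu$, a formula $\varphi$, and finite tuples $\vec a$ from $A$ and $\vec o$ from the ordinals of $L_\nu(A)$ such that $x$ is the unique $y\in L_\nu(A)$ with $L_\nu(A)\models\varphi(y,A,\vec a,\vec o)$.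
\end{lemma}

\begin{proof}
We use induction on the level at which $x$ appears. The elements of $L_0(A)$ are $A$, members of $A$, and ordinals. Let $x=\{z\in L_\eta(A):L_\eta(A)\models\psi(z,b_1,\dots,b_k)\}$, where $b_l$ has a definition over $L_{\nu_l}(A)$. By reflection in $L(A)$ there is $\nu>\eta,\nu_1,\dots,\nu_k$ such that $L_\nu(A)$ defines the sets $L_\eta(A)$ and $L_{\nu_l}(A)$ correctly from $A$, $\eta$ and $\nu_l$. Relativizing $\psi$ and the definitions of the $b_l$ to these sets defines $x$ over $L_\nu(A)$.
\end{proof}

The parameters $\vec a$ are the only difference from the situation in Section~\ref{sec:two}. They depend on a small set $e$ of coordinates, so we treat $L[G_e]$ as the ground model and apply automorphisms to the remaining coordinates only.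

\begin{lemma}\label{lem:support}
Every set of ordinals $X\in N$ belongs to $L[G_e]$ for some $e\in E$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:definable} we can write
\[
X=\{\xi<\rho:L_\nu(A)\models\varphi(\xi,A,\vec a,\vec o)\},
\]
where $\rho$ is the least ordinal with $X\subseteq\rho$ and $\varphi$ says that $\xi$ belongs to the set defined. Since $E$ is closed under finite unions, there is $e\in E$ with $\vec a\in L[G_e]$. For $H$ generic for $P_{I\setminus e}$ over $L[G_e]$ let
\[
A_H=\bigcup\bigl\{\mathcal P(\kappa^*)\cap L[G_e][H\cap P_{d}]:d\in E,\ d\subseteq I\setminus e\bigr\}.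
\]
The case $d=\emptyset$ shows that $A_H$ contains the entries of $\vec a$. By the product lemma $G_{I\setminus e}$ is such an $H$, and for it $A_H=A$: we have $L[G_e][G_d]=L[G_{e\cup d}]$ with $e\cup d\in E$, and $L[G_{c}]\subseteq L[G_e][G_{c\setminus e}]$ for every $c\in E$. For $\xi<\rho$ let $\Phi_\xi$ be the statement ``$L_\nu(A_{\dot H})\models\varphi(\xi,A_{\dot H},\vec a,\vec o)$'' of the forcing language of $P_{I\setminus e}$ over $L[G_e]$, where $\dot H$ names the generic filter.

\emph{Claim.} The trivial condition decides $\Phi_\xi$.

Otherwise some $p$ forces $\Phi_\xi$ and some $q$ forces $\neg\Phi_\xi$. Work in $L$. For $i\in\operatorname{supp}p\cap\operatorname{supp}q$ the set $\operatorname{dom}p(i)\cup\operatorname{dom}q(i)$ has size less than $\tau_i$, so its complement in $\tau_i$ contains a set of the same size as $\operatorname{dom}p(i)$. Let $\sigma_i$ be a permutation of $\tau_i$ exchanging $\operatorname{dom}p(i)$ with such a set; then $\sigma_i[\operatorname{dom}p(i)]\cap\operatorname{dom}q(i)=\emptyset$. For all other $i$ let $\sigma_i$ be the identity. The formula $\pi(r)(i)=r(i)\circ\sigma_i^{-1}$ defines an automorphism $\pi\in L$ of $P_{I\setminus e}$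 that preserves supports. At every coordinate $\pi(p)(i)$ and $q(i)$ have disjoint domains, so the coordinatewise union is a common extension of $\pi(p)$ and $q$.

Let $H$ be generic over $L[G_e]$ with $\pi(p),q\in H$, and let $H'=\pi^{-1}[H]$, a generic filter containing $p$. Since $\pi$ preserves supports, it maps each $P_d$ onto itself, and $H'\cap P_d=\pi^{-1}[H\cap P_d]$. As $\pi\in L$, we get $L[G_e][H'\cap P_d]=L[G_e][H\cap P_d]$ for all $d$, and so $A_{H'}=A_H$. Now $p\in H'$ gives $L_\nu(A_H)\models\varphi(\xi,A_H,\vec a,\vec o)$, while $q\in H$ gives the negation. This proves the claim.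

By the claim, applied to the generic filter $G_{I\setminus e}$, the set $X$ consists of those $\xi<\rho$ for which the trivial condition forces $\Phi_\xi$. The forcing relation is definable in $L[G_e]$, so $X\in L[G_e]$.
\end{proof}

Whether an ordinal is a cardinal of $N$ is thus decided in the ZFC models $L[G_e]$, where Lemmas~\ref{lem:small} and~\ref{lem:closed} apply. Relative to a given $\lambda$, we split $P_e$ into a closed part and a small part.

\begin{lemma}\label{lem:preserve}
Let $\lambda$ be an uncountable cardinal of $L$. Suppose that $|P_{e}|^L<\lambda$ for every $e\in E$ such that $\tau_i<\lambda$ for all $i\in e$. Then $\lambda$ is a cardinal of $N$. In particular this holds if $\lambda\le\tau_i$ for all $i\in I$.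
\end{lemma}

\begin{proof}
A surjection in $N$ from a smaller ordinal onto $\lambda$ is coded by a set of ordinals, so by Lemma~\ref{lem:support} it lies in some $L[G_e]$. It suffices to show that $\lambda$ is a cardinal of $L[G_e]$ for each $e\in E$. Let $e'=\{i\in e:\tau_i<\lambda\}$ and $e''=e\setminus e'$. By (P2) and Lemma~\ref{lem:closed}, $\lambda$ is a cardinal of $L[G_{e''}]$. There $P_{e'}$ is still in bijection with an ordinal below $\lambda$, so by Lemma~\ref{lem:small} $\lambda$ is a cardinal of $L[G_{e''}][G_{e'}]=L[G_e]$. The order matters: closure is a property of $P_{e''}$ in $L$, while smallness passes to extensions. If $\lambda\le\tau_i$ for all $i$, the hypothesis concerns only $P_\emptyset$, which has one element.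
\end{proof}

So far the inequality $\tau_i\ge\theta$ has not been used. Through (P1) it gives the fragment of choice that survives in $N$.

\begin{lemma}\label{lem:dc}
If $\delta<\theta$ and $s\colon\delta\to N$ belongs to $L[G]$, then $s\in N$. Consequently $N\models\mathrm{DC}_\delta$ for all $\delta<\theta$.
\end{lemma}

\begin{proof}
Let $\langle\varphi_m:m<\omega\rangle$ enumerate the formulas. Using Lemma~\ref{lem:definable} and choice in $L[G]$, pick for each $\eta<\delta$ data $m_\eta,\nu_\eta,\vec o_\eta,\vec a_\eta$ such that $s(\eta)$ is the unique $y\in L_{\nu_\eta}(A)$ with $L_{\nu_\eta}(A)\models\varphi_{m_\eta}(y,A,\vec a_\eta,\vec o_\eta)$. The tuples $\vec a_\eta$ need not be in $L$, so we replace them by names: pick $e_\eta\in E$ and a $P_{e_\eta}$-name $\dot a_\eta\in L$ whose value under $G_{e_\eta}$ is $\vec a_\eta$. The sequence $\langle m_\eta,\nu_\eta,\vec o_\eta,e_\eta,\dot a_\eta:\eta<\delta\rangle$ consists of elements of $L$, so it belongs to $L$ by (P1) and Lemma~\ref{lem:closed}. Hence $e=\bigcup_\eta e_\eta$ is in $L$, and $e\in E$ since $\theta$ is regular in $L$. As $G_{e_\eta}=G_e\cap P_{e_\eta}$, the names can be evaluated in $L[G_e]$, so $\langle\vec a_\eta:\eta<\delta\rangle\in L[G_e]\subseteq N$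 by Lemma~\ref{lem:pieces}. Now $N$ contains $A$ and the whole sequence of data, and it computes the levels $L_\nu(A)$ correctly, so $s\in N$.

Let $X,R\in N$ be as in $\mathrm{DC}_\delta$, in the sense of $N$. Using choice in $L[G]$, define $f\colon\delta\to X$ recursively with $(f{\restriction}\eta)\mathrel{R}f(\eta)$. At stage $\eta$ the sequence $f{\restriction}\eta$ is in $N$ by the first part, so a suitable value exists. Finally $f\in N$, again by the first part.
\end{proof}

\section{Collapsing $\aleph_n$ with dependent choices}\label{sec:main}

Let $n\ge2$ and $\theta=\omega_{n-2}^L$. We want to keep the cardinals up to $\theta$ and to turn a singular cardinal $\kappa$ of $L$ into the successor of $\theta$. Dependent choices restrict $\kappa$. In ZF, $\mathrm{DC}_\delta$ gives a choice function for any family $\langle X_\eta:\eta<\delta\rangle$ of nonempty sets (let $t\mathrel{R}x$ mean $x\in X_{\operatorname{dom}t}$). If $\delta\le\theta$ and $\theta^+$ is the supremum of $\delta$ smaller nonzero ordinals, then choosing surjections from $\theta$ onto them maps $\delta\times\theta$ onto $\theta^+$, which is impossible. So $\mathrm{DC}_\delta$ implies $\operatorname{cf}(\theta^+)>\delta$.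 To have $\mathrm{DC}_\delta$ for all $\delta<\theta$ we need $\operatorname{cf}^L(\kappa)\geq\theta$, which suggests $\kappa=\aleph_\theta^L$ and supports of size less than $\theta$. The same computation shows that $\mathrm{DC}_\theta$ makes $\theta^+$ regular, so the method cannot give more choice than Theorem~\ref{thm:dc} states.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:dc}]
All alephs without superscript are those of $L$. Apply Section~\ref{sec:models} with
\[
\theta=\omega_{n-2},\qquad I=\theta,\qquad\tau_i=\theta,\qquad\mu_i=\omega_i\quad(i<\theta),
\]
and let $\kappa=\omega_\theta$. For $n=2$ this is the model of Section~\ref{sec:two}. Since $n-2<\omega\le\theta$, we have $\theta<\kappa$; and $\langle\omega_i:i<\theta\rangle$ is cofinal in $\kappa$. So $\kappa$ is singular in $L$.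

By the last sentence of Lemma~\ref{lem:preserve}, $\omega_0,\dots,\omega_{n-2}$ are cardinals of $N$. Let $e\in E$. As $\theta$ is regular, $e\subseteq\zeta$ for some $\zeta<\theta$, and (P3) applies with $\nu=\max(\theta,\omega_\zeta)<\kappa$. Since $\kappa$ is a limit cardinal, $|P_e|\le\nu^+<\kappa$. By Lemma~\ref{lem:preserve}, $\kappa$ is a cardinal of $N$. By Lemma~\ref{lem:pieces}, $N$ contains a surjection from $\theta$ onto $\omega_i$ for each $i<\theta$, so $N$ has no cardinal strictly between $\theta$ and $\kappa$. Therefore, with Proposition~\ref{prop:key},
\[
\omega_{n-2}^N=\omega_{n-2}^L,\qquad\omega_{n-1}^N=\kappa,\qquad\omega_n^N=(\kappa^+)^L.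
\]
Corollary~\ref{cor:key}, applied in $N$ with $\beta=n-1\ge1$, gives Theorem~\ref{thm:main}, and Lemma~\ref{lem:dc} gives Theorem~\ref{thm:dc}.
\end{proof}

\section{Several alephs at once, and transfinite indices}\label{sec:more}

Without the demand for dependent choices, finite supports and cofinality $\omega$ suffice, so we take $\theta=\omega$ from now on. For a cardinal $\lambda$ of $L$, let $\lambda^{+i}$ be its $i$-th successor in $L$ and $\lambda^{+\omega}=\sup_{i<\omega}\lambda^{+i}$. For Theorem~\ref{thm:many} we first prescribe the cardinals $\lambda_j$ that are to become the $\omega_j^N$, jumping to a singular cardinal just before each element of $S$.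

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Work in $L$. Let $\lambda_0=\omega$, and for $j\ge1$ let
\[
\lambda_j=\begin{cases}\lambda_{j-1}^{+\omega}&\text{if }j+1\in S,\\ \lambda_{j-1}^{+}&\text{otherwise.}\end{cases}
\]
If $j+1\in S$, then $j\geq1$ and $j\notin S$, so $\lambda_{j-1}$ is $\omega$ or a successor cardinal, and hence regular. This is where the hypothesis on $S$ is used; it allows us to apply Section~\ref{sec:models} with $\theta=\omega$,
\[
I=\{(j,i):j+1\in S,\ i<\omega\},\qquad\tau_{(j,i)}=\lambda_{j-1},\qquad\mu_{(j,i)}=\lambda_{j-1}^{+i}.
\]

Fix $k\ge1$; we check the hypothesis of Lemma~\ref{lem:preserve} for $\lambda_k$. Let $e\subseteq I$ be finite and nonempty with $\lambda_{j-1}<\lambda_k$, that is $j\le k$, for all $(j,i)\in e$. Let $\nu$ be the largest of the cardinals $\lambda_{j-1}^{+i}$ with $(j,i)\in e$, attained at $(j_0,i_0)$. By (P3), $|P_e|\le\lambda_{j_0-1}^{+(i_0+1)}<\lambda_{j_0-1}^{+\omega}=\lambda_{j_0}\le\lambda_k$. So every $\lambda_k$ is a cardinal of $N$.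

The $L$-cardinals strictly between $\lambda_{j-1}$ and $\lambda_j$ are the $\lambda_{j-1}^{+i}$ with $i\ge1$ if $j+1\in S$, and there are none otherwise. By Lemma~\ref{lem:pieces} these are images of $\lambda_{j-1}$ in $N$. Hence $\omega_j^N=\lambda_j$ for all $j<\omega$. For $n\in S$ the cardinal $\omega_{n-1}^N=\lambda_{n-2}^{+\omega}$ has cofinality $\omega$ in $L$, and Corollary~\ref{cor:key} applies in $N$ with $\beta=n-1$.
\end{proof}

\begin{remark}\label{rem:consecutive}
The hypothesis on $S$ cannot be removed within this method. By Proposition~\ref{prop:key}, if the uncountable aleph $\omega_\beta$ is singular in $L$, then $\omega_{\beta+1}$ is a successor cardinal of $L$ and so is regular in $L$. Two consecutive uncountable alephs are never both singular in $L$.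
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:alpha}]
An ordinal $\alpha\ne1$ is $0$, a nonzero limit, the successor of a nonzero limit, or of the form $\gamma+2$. In the last case $\omega_\gamma^L$ is regular in $L$ by hypothesis.

\emph{Case $\alpha=0$ or $\alpha$ a nonzero limit.} Take $N=L$. The ordinal $\omega$ is always a cardinal. Let $\alpha$ be a nonzero limit. If $\omega_\alpha^L$ is in bijection with some $\rho<\omega_\alpha^L$ in an extension, then $\rho<\omega_\xi^L$ for some $\xi<\alpha$, and $\omega_\xi^L$ injects into $\rho$, so $\omega^L_\xi$ is not a cardinal there either.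

\emph{Case $\alpha=\beta+1$ with $\beta$ a nonzero limit.} As in Example~\ref{ex:omega} we want $\omega_\beta$ to be singular in $L$. In $L$ itself this can fail when $\beta=\omega_\beta$, so we first make $\beta$ countable. Let $|\beta|^L=\aleph_\delta^L$, let $g$ be $\operatorname{Coll}(\omega,\aleph_\delta^L)$-generic over $L$, and let $N=L[g]$. The poset has size $\aleph_\delta$ in $L$ and makes $\aleph_\delta^L$ countable, so by Lemma~\ref{lem:small} the uncountable cardinals of $N$ are the $L$-cardinals above $\aleph_\delta^L$:
\[
\omega_{1+\xi}^N=\aleph^L_{\delta+1+\xi}\quad\text{for all }\xi .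
\]
Since $1+\beta=\beta$, this gives $\omega_\beta^N=\aleph_{\delta+\beta}^L$. As $\beta$ is a limit, $\xi\mapsto\aleph^L_{\delta+\xi}$ is a cofinal map in $L$ from $\beta$ to $\omega_\beta^N$, and $\beta<\omega_1^N\le\omega_\beta^N$ because $\beta$ is countable in $N$. So $\omega_\beta^N$ is singular in $L$, and by Corollary~\ref{cor:key} every forcing notion in $N$ collapsing $\aleph_\alpha$ collapses $\aleph_\beta$.

\emph{Case $\alpha=\gamma+2$ with $\omega_\gamma^L$ regular in $L$.} Apply Section~\ref{sec:models} with $\theta=\omega$, $I=\omega$, $\tau_i=\omega_\gamma^L$ and $\mu_i=\omega^L_{\gamma+i}$. By the last sentence of Lemma~\ref{lem:preserve}, all $L$-cardinals up to $\omega_\gamma^L$ are cardinals of $N$, so $\omega_\gamma^N=\omega_\gamma^L$. For finite nonempty $e\subseteq\omega$ with largest element $m$, (P3) gives $|P_e|^L\le\omega^L_{\gamma+m+1}<\omega^L_{\gamma+\omega}$, so $\omega^L_{\gamma+\omega}$ is a cardinal of $N$. By Lemma~\ref{lem:pieces} each $\omega^L_{\gamma+i}$ is an image of $\omega_\gamma^L$ in $N$. Hence $\omega_{\gamma+1}^N=\omega^L_{\gamma+\omega}$, which has cofinality $\omega$ in $L$. By Corollary~\ref{cor:key} with $\beta=\gamma+1$, every forcing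 notion in $N$ collapsing $\aleph_{\gamma+2}$ collapses $\aleph_{\gamma+1}$.
\end{proof}

In the last case the regularity of $\omega_\gamma^L$ is what makes the collapses closed. If $\omega_\gamma^L$ is singular in $L$ and $\omega^N_\gamma=\omega_\gamma^L$, then $\omega_{\gamma+1}^N$ is regular in $L$ by Remark~\ref{rem:consecutive}, and Corollary~\ref{cor:key} says nothing about $\aleph_{\gamma+2}$. For the excluded ordinals, such as $\omega+2$, we make no claim.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{A forcing notion collapsing $\aleph_3$ and preserving all other cardinals},
\texttt{https://core.ac.uk/download/196595108.pdf}.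

\bibitem{DJ}
Devlin and Jensen, \emph{Marginalia to a theorem of Silver}, 1975.

\end{thebibliography}
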